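\title{Projections in matrix algebras over the full $C^*$-algebra of a free group}

\begin{abstract}
Let $F$ be a free group and $C^*(F)$ its full group $C^*$-algebra. We prove that every projection in $M_n(C^*(F))$ is unitarily equivalent to a projection with scalar entries, and that the cokernel of every left invertible matrix over $C^*(F)$ is a free module. The method is to replace a left invertible matrix by a linear pencil $\sum L_iu_i$ with scalar coefficients, to certify its left invertibility by an inequality between scalar matrices, and to use the certificate to deform the pencil to one whose cokernel can be read off. The statement on projections fails for $C^*(\mathbb Z\times F_2)$.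
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B$ be a unital $C^*$-algebra with unit $e$, and identify $M_n(B)$ with $M_n(\mathbb C)\otimes B$. A \emph{projection} in $M_n(B)$ is an element $P$ with $P=P^*=P^2$. It is \emph{elementary} if $P=q\otimes e$ for a projection $q\in M_n(\mathbb C)$. Two projections $P,Q\in M_n(B)$ are \emph{unitarily equivalent} if $UPU^*=Q$ for a unitary $U\in M_n(B)$. Let $F_2$ be the free group on two generators and $C^*(F_2)$ its full group $C^*$-algebra, that is, the universal unital $C^*$-algebra generated by two unitaries. The following question comes from \cite{RD}.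

\begin{quote}
\textbf{Question.} Is it true, for every $n\ge1$, that every projection in $M_n(C^*(F_2))$ is unitarily equivalent to an elementary one?
\end{quote}

The elementary projections are present in $M_n(B)$ whatever $B$ is, and the unitary equivalence class of $q\otimes e$ depends only on the rank of $q$. So the question asks whether projections over $C^*(F_2)$ are classified by a rank, as they are over $\mathbb C$.

Commutative algebras show what is at stake. A projection in $M_n(C(Y))$ is a continuous family $P(y)$ of projections in $M_n(\mathbb C)$, and it is unitarily equivalent to an elementary one when a continuous family of unitaries moves the ranges of all $P(y)$ onto one fixed subspace. For $C^*(\mathbb Z)=C(\mathbb T)$ this is always possible, because complex vector bundles over the circle are trivial. For $C^*(\mathbb Z^2)=C(\mathbb T^2)$ it is not. A projection of rank one in $M_2(C(\mathbb T^2))$ is a map $p\colon\mathbb T^2\to\mathbb{CP}^1=S^2$. If $p=Ue_{11}U^*$, the first column of $U$ lifts $p$ to a map $\mathbb T^2\to S^3$, which is null-homotopic for reasons of dimension;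 so a map $p$ of degree one is not equivalent to an elementary projection. Since $C(\mathbb T^2)$ is a quotient of $C^*(F_2)$, a positive answer says in particular that this $p$ is not the image of a projection in $M_2(C^*(F_2))$.

There is a simple reason to expect a positive answer. Let $\chi\colon C^*(F_2)\to\mathbb C$ be the trivial character, which sends every group element to $1$, and let $\rho\colon C^*(F_2)\to B(H)$ be a unital representation. Write $\rho(u_j)=\exp(ih_j)$ for the two generators, with $h_j\in B(H)$ self-adjoint. The unitaries $\exp(ith_j)$ define representations $\rho_t$ with $\rho_1=\rho$ and $\rho_0=\chi(\cdot)1_H$, and $t\mapsto\rho_t(a)$ is norm continuous for $a$ in the group algebra, hence by density for all $a$. Applying $\rho_t$ entrywise to a projection $P$ gives a path of projections from $\chi(P)\otimes1_H$ to $\rho(P)$, so these two are unitarily equivalent in $M_n(B(H))$. For $n=1$ and $\rho$ faithful this shows $P\in\{0,e\}$ and settles the question. For $n\ge2$ it does not: the unitary lies in $M_n(B(H))$, and the logarithms cannot be taken in $C^*(F_2)$, because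 $u_j$ has a homomorphic image in $C(\mathbb T)$ of winding number one. We need deformations that stay inside the algebra.

The answer to the question is yes, and it holds for all free groups. In Theorems~\ref{thm:proj} and~\ref{thm:coker}, $F$ is a free group of arbitrary rank, $A=C^*(F)$, and $\chi\colon A\to\mathbb C$ is the trivial character, applied to matrices entrywise.

\begin{theorem}\label{thm:proj}
Every projection $P\in M_n(A)$ is unitarily equivalent in $M_n(A)$ to $q\otimes e$, where $q\in M_n(\mathbb C)$ is a projection of rank $\operatorname{rank}\chi(P)$. Consequently: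
\begin{enumerate}
\item[(i)] projections $P,Q\in M_n(A)$ are unitarily equivalent if and only if $\operatorname{rank}\chi(P)=\operatorname{rank}\chi(Q)$;
\item[(ii)] all finitely generated projective $A$-modules are free;
\item[(iii)] $(\operatorname{Tr}\otimes\tau)(P)\in\{0,\dots,n\}$ for every projection $P\in M_n(A)$ and every tracial state $\tau$ on $A$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:coker}
If $X\in M_{k\times l}(A)$ is left invertible, then $k\ge l$ and $A^k/XA^l\cong A^{k-l}$ as right $A$-modules. Hence stably free $A$-modules are free.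
\end{theorem}

Here a module $M$ is \emph{stably free} if $M\oplus A^s\cong A^r$ for some integers $r,s\ge0$. The property in Theorem~\ref{thm:proj} is lost already for $\mathbb Z\times F_2$.

\begin{theorem}\label{thm:fail}
There is a projection in $M_2$ of the algebra $C(\mathbb T)\otimes C^*(F_2)=C^*(\mathbb Z\times F_2)$ that is not unitarily equivalent to an elementary one.
\end{theorem}

Theorem~\ref{thm:proj} splits into a stable statement and a cancellation statement. The stable statement is $K_0(A)=\mathbb Z[e]$, which makes the module $PA^n$ stably free; the cancellation statement is Theorem~\ref{thm:coker}. Both come from the same three lemmas: linearization (Section~\ref{sec:lin}), existence of a certificate (Section~\ref{sec:cert}) and deformation (Section~\ref{sec:def}). Theorem~\ref{thm:coker} applies them to one rectangular matrix; the computation of $K_0(A)$ in Section~\ref{sec:K0} applies them to a loop of square matrices. Section~\ref{sec:ex} shows the idea on two small pencils.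

\section{Left invertible matrices, projections and $K$-groups}\label{sec:prelim}

\subsection*{The full group $C^*$-algebra}
Let $F$ be free on the generators $(u_i)_{i\in I}$. The algebra $A=C^*(F)$ contains the group algebra $\mathbb C[F]$ as a dense $*$-subalgebra, the $u_i$ are unitaries in $A$, and the following \emph{universal property} holds: for every unital $C^*$-algebra $B$ and every family of unitaries $(V_i)_{i\in I}$ in $B$ there is a unique unital $*$-homomorphism $A\to B$ with $u_i\mapsto V_i$. We identify scalars with multiples of $e$, and thus regard scalar matrices as matrices over $A$; a positive scalar matrix is positive in $M_m(A)$. We write $F_d$ for the free group on $u_1,\dots,u_d$ and put $u_0=e$.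

\subsection*{Cokernels}
Let $B$ be a unital $C^*$-algebra. A matrix $X\in M_{k\times l}(B)$ acts by left multiplication as a homomorphism $B^l\to B^k$ of right modules of columns, and every homomorphism $B^l\to B^k$ arises in this way. Put $\operatorname{coker}X=B^k/XB^l$. The matrix $X$ is \emph{left invertible} if $YX=1_l$ for some $Y\in M_{l\times k}(B)$.

\begin{lemma}\label{lem:left}
The matrix $X\in M_{k\times l}(B)$ is left invertible if and only if $X^*X$ is invertible. In that case $C(X)=1-X(X^*X)^{-1}X^*$ is a projection with $\operatorname{coker}X\cong C(X)B^k$, and there is an open ball around $X$ consisting of left invertible matrices.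
\end{lemma}

\begin{proof}
If $YX=1$, then $1=X^*Y^*YX\le\|Y\|^2X^*X$, so $X^*X$ is invertible. Conversely, $(X^*X)^{-1}X^*$ is a left inverse. The matrix $1-C(X)$ is a self-adjoint idempotent; its range lies in $XB^l$, and it fixes $XB^l$ because $(1-C(X))X=X$. Hence $B^k=XB^l\oplus C(X)B^k$. If $\|X'-X\|<\|Y\|^{-1}$, then $\|YX'-1\|<1$, and $(YX')^{-1}Y$ is a left inverse of $X'$.
\end{proof}

Projections $P\in M_k(B)$ and $Q\in M_l(B)$ are \emph{Murray--von Neumann equivalent}, written $P\sim Q$, if $v^*v=P$ and $vv^*=Q$ for some $v\in M_{l\times k}(B)$; then $v=QvP$.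

\begin{lemma}\label{lem:proj}
\begin{enumerate}
\item[(a)] Projections $P,Q\in M_k(B)$ with $\|P-Q\|<1$ are unitarily equivalent. If $(P_t)_{t\in[0,1]}$ is a continuous path of projections, there is a continuous path of unitaries $U_t$ with $U_0=1$ and $P_t=U_tP_0U_t^*$.
\item[(b)] $PB^k\cong QB^l$ if and only if $P\sim Q$.
\item[(c)] If $P,Q\in M_k(B)$ satisfy $P\sim Q$ and $1-P\sim1-Q$, they are unitarily equivalent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The element $x=QP+(1-Q)(1-P)$ satisfies $xP=Qx$ and $x^*x=xx^*=1-(P-Q)^2$. So $x$ is invertible, $x^*x=PQP+(1-P)(1-Q)(1-P)$ commutes with $P$, and $U=x(x^*x)^{-1/2}$ is a unitary with $UP=QU$. It depends continuously on $(P,Q)$ and equals $1$ for $P=Q$. For a path, subdivide $[0,1]$ into intervals on which the projections stay at distance less than $1$ and multiply the unitaries.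

(b) If $P\sim Q$, multiplication by $v$ and by $v^*$ are inverse isomorphisms. Conversely, an isomorphism and its inverse are given by matrices $x=QxP$ and $y=PyQ$ with $yx=P$, $xy=Q$. From $P=x^*y^*yx\le\|y\|^2x^*x$ we see that $x^*x$ is invertible in $PM_k(B)P$. Put $v=x(x^*x)^{-1/2}$. Then $v^*v=P$ and $vv^*x=x$, so $vv^*=vv^*Q=vv^*xy=xy=Q$.

(c) Let $v^*v=P$, $vv^*=Q$, $w^*w=1-P$, $ww^*=1-Q$. From $v=QvP$ and $w=(1-Q)w(1-P)$ we get $v^*w=0$, $vw^*=0$ and $wP=0$. Hence $U=v+w$ has $U^*U=UU^*=1$ and $UPU^*=vPv^*=Q$.
\end{proof}

The next lemma lists the moves that preserve a cokernel.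

\begin{lemma}\label{lem:moves}
\begin{enumerate}
\item[(a)] If $(X_t)_{t\in[0,1]}$ is a norm continuous path of left invertible matrices, then $\operatorname{coker}X_0\cong\operatorname{coker}X_1$. If the $X_t$ are square and $X_1$ is invertible, then every $X_t$ is invertible.
\item[(b)] $\operatorname{coker}(SXT)\cong\operatorname{coker}X$ for $S\in GL_k(B)$, $T\in GL_l(B)$, and $\operatorname{coker}\operatorname{diag}(X,1_s)\cong\operatorname{coker}X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The projections $C(X_t)$ form a continuous path, so they are unitarily equivalent by Lemma~\ref{lem:proj}(a), and their ranges are isomorphic. If $X_1$ is invertible, then $C(X_1)=0$, hence $C(X_t)=0$, which says that $(X_t^*X_t)^{-1}X_t^*$ is also a right inverse of $X_t$.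

(b) The automorphism $S$ of $B^k$ maps $XB^l=XTB^l$ onto $SXTB^l$, and $B^{k+s}/(XB^l\oplus B^s)\cong B^k/XB^l$.
\end{proof}

\subsection*{$K$-groups}
We recall the textbook facts that we use. Every finitely generated projective $B$-module is isomorphic to $PB^n$ for a projection $P$ in some $M_n(B)$. The group $K_0(B)$ is the Grothendieck group of the isomorphism classes of these modules under direct sum; we write $[P]$ for the class of $PB^n$. Then $[P]=[Q]$ if and only if $PB^k\oplus B^s\cong QB^l\oplus B^s$ for some $s$, and $K_0(\mathbb C)=\mathbb Z$ by the rank. The abelian group $K_1(B)$ consists of classes $[x]$ of matrices $x\in GL_N(B)$, $N\ge1$; homotopic matrices have the same class, $[\operatorname{diag}(x,1)]=[x]$, and $[xy]=[\operatorname{diag}(x,y)]=[x]+[y]$. Let $z$ be the coordinate function on $\mathbb T$. Then $K_1(C(\mathbb T))=\mathbb Z[z]$. Finally, Bott periodicity states that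
\begin{equation}\label{eq:bott}
\beta\colon K_0(B)\to K_1(C(\mathbb T,B)),\qquad \beta[P]=[zP+1-P],
\end{equation}
is an isomorphism onto the kernel of the map induced by evaluation $\mathrm{ev}_1$ at $z=1$. We use only that $\beta$ is an injective homomorphism.

\section{Two pencils worked by hand}\label{sec:ex}

By Lemma~\ref{lem:moves}(a), to compute a cokernel we may deform the matrix, provided it stays left invertible. The difficulty is to find a deformation and to prove left invertibility along it.

\begin{example}\label{ex:scalar}
Let $d=1$, $u=u_1$, $A=C(\mathbb T)$, and $L=\alpha+\beta u$ with nonzero $\alpha,\beta\in\mathbb C$. This element is invertible exactly when $|\alpha|\ne|\beta|$, and one deforms it by shrinking the smaller coefficient to zero. We want a rule for what to shrink that survives for matrix coefficients and noncommuting generators. Write $L=\mathbf L\mathbf u$ with $\mathbf L=[\alpha\ \ \beta]$ and $\mathbf u=\binom{e}{u}$, so that $L^*L=\mathbf u^*(\mathbf L^*\mathbf L)\mathbf u$. For a real diagonal matrix $D=\operatorname{diag}(D_0,D_1)$ we have $\mathbf u^*D\mathbf u=D_0+D_1$,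 a scalar. Therefore $\mathbf L^*\mathbf L\ge D$ and $D_0+D_1>0$ imply $L^*L\ge D_0+D_1>0$. Take
\[
D_0=|\alpha|(|\alpha|-|\beta|),\qquad D_1=|\beta|(|\beta|-|\alpha|).
\]
Then $D_0+D_1=(|\alpha|-|\beta|)^2>0$, and
\[
\mathbf L^*\mathbf L-D=\begin{pmatrix}|\alpha\beta|&\bar\alpha\beta\\ \alpha\bar\beta&|\alpha\beta|\end{pmatrix}\ge0,
\]
since the trace is positive and the determinant is zero. The signs of $D_0$ and $D_1$ give the rule: shrink the coordinate on which $D$ is negative. If $|\alpha|>|\beta|$, then $D_1<0<D_0$, and with $s_t=\operatorname{diag}(1,t)$, $0\le t\le1$,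
\[
s_t\mathbf L^*\mathbf Ls_t\ge s_tDs_t=\operatorname{diag}(D_0,t^2D_1)\ge D .
\]
So the same $D$ proves the invertibility of every $L_t=\mathbf Ls_t\mathbf u=\alpha+t\beta u$, and $L_0=\alpha$. If $|\alpha|<|\beta|$, the rule leads to $L_0=\beta u$.
\end{example}

\begin{example}\label{ex:column}
Let $d=2$, $u=u_1$, $v=u_2$, $0<c<1$, and $L=\binom{c+u}{c+v}$. Now $\mathbf L=\left(\begin{smallmatrix}c&1&0\\c&0&1\end{smallmatrix}\right)$, and $\mathbf u$ is the column with entries $e,u,v$. With $D=\operatorname{diag}(2c^2-2c,\,1-c,\,1-c)$,
\[
\mathbf L^*\mathbf L-D=c\begin{pmatrix}2&1&1\\1&1&0\\1&0&1\end{pmatrix}=c\begin{pmatrix}1&1\\1&0\\0&1\end{pmatrix}\begin{pmatrix}1&1&0\\1&0&1\end{pmatrix}\ge0,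
\]
and the entries of $D$ add up to $2(1-c)^2>0$. Only $D_0$ is negative, so the rule gives $L_t=\binom{tc+u}{tc+v}$, and
\[
L_0=\begin{pmatrix}u&0\\0&v\end{pmatrix}\binom11=\begin{pmatrix}u&0\\0&v\end{pmatrix}\begin{pmatrix}1&0\\1&1\end{pmatrix}\binom10 .
\]
The end point is not scalar, but it is a diagonal unitary times an injective scalar matrix, hence the first column of an invertible matrix over $A$. Its cokernel is $A$.
\end{example}

The general proof has to supply three things: a reduction of arbitrary matrices to pencils, the existence of $D$ for every left invertible pencil, and the shape of $L_0$. Throughout Sections~\ref{sec:lin}--\ref{sec:K0}, $A=C^*(F_d)$ with $d<\infty$.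

\section{Linearization}\label{sec:lin}

The matrix $D$ in the examples is available because the entries of $L$ are linear in $u_0,\dots,u_d$. Products and inverses of generators can be removed at the cost of enlarging the matrix, and Lemma~\ref{lem:moves}(b) shows that the cokernel does not notice. We allow a parameter, which is needed in Section~\ref{sec:K0}. Let $\Omega$ be a compact space (a point or $\mathbb T$). A matrix $X\in M_{k\times l}(C(\Omega,A))$ is \emph{polynomial} if its entries are finite sums $\sum_wc_ww$ with $w\in F_d$ and $c_w\in C(\Omega)$.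

\begin{lemma}\label{lem:lin}
For every polynomial $X\in M_{k\times l}(C(\Omega,A))$ there are $s\ge0$, continuous functions $L_0,\dots,L_d\colon\Omega\to M_{(k+s)\times(l+s)}(\mathbb C)$ and invertible matrices $S,T$ over $C(\Omega,A)$ with
\[
\operatorname{diag}(X,1_s)=SLT,\qquad L=\sum_{i=0}^dL_iu_i .
\]
Moreover, through invertible matrices over $C(\Omega,A)$, $T$ is homotopic to $1$ and $S$ is homotopic to a constant diagonal matrix with entries in $F_d$.
\end{lemma}

\begin{proof}
Let $X'$ be a $k\times l$ matrix, $Y$ a column, $Z$ a row, and $a$ an invertible element. The product of the first two factors on the left side of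
\begin{equation}\label{eq:schur}
\begin{pmatrix}1&Ya^{-1}\\0&a^{-1}\end{pmatrix}\begin{pmatrix}X'&-Y\\Z&a\end{pmatrix}\begin{pmatrix}1&0\\-a^{-1}Z&1\end{pmatrix}=\begin{pmatrix}X'+Ya^{-1}Z&0\\0&1\end{pmatrix}
\end{equation}
is $\left(\begin{smallmatrix}X'+Ya^{-1}Z&0\\a^{-1}Z&1\end{smallmatrix}\right)$, and the third factor clears its lower left corner; this proves \eqref{eq:schur}. The identity trades a term $Ya^{-1}Z$ for the three simpler entries $-Y$, $Z$, $a$.

Give a reduced word $w$ of length $|w|$ the weight
\[
\operatorname{wt}(w)=\max(|w|-1,0)+\#\{\text{letters of $w$ of the form }u_j^{-1}\}.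
\]
It vanishes exactly for $w\in\{e,u_1,\dots,u_d\}$. The weight of $X$ is the sum of $\operatorname{wt}(w)$ over all entries of $X$ and all words $w$ with $c_w\ne0$ in that entry. We argue by induction on the weight. If it is zero, $X$ is a pencil and we take $s=0$, $S=1$, $T=1$.

Otherwise choose a term $cw$ with $\operatorname{wt}(w)>0$ in the entry $(p,q)$, and let $X'$ be $X$ with this term removed. Let $\epsilon_p,\epsilon_q$ be the standard basis columns, and let $w'$ be $w$ without its first letter.
\begin{itemize}
\item If $w=u_jw'$, then $|w|\ge2$ because the weight is positive, and $\operatorname{wt}(w')=\operatorname{wt}(w)-1$. Take $Y=cu_j\epsilon_p$, $Z=w'\epsilon_q^T$, $a=e$.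
\item If $w=u_j^{-1}w'$, then $w'$ has one inverse letter less and $\operatorname{wt}(w')\le\operatorname{wt}(w)-1$. Take $Y=c\epsilon_p$, $Z=w'\epsilon_q^T$, $a=u_j$.
\end{itemize}
In both cases $X=X'+Ya^{-1}Z$. The middle factor $X_1$ of \eqref{eq:schur} is polynomial, the words in $Y$ and $a$ have weight zero, and $w$ has been replaced by $w'$; so $X_1$ has smaller weight than $X$. Let $\sigma,\tau$ be the outer factors in \eqref{eq:schur}. By induction $\operatorname{diag}(X_1,1_{s'})=S'LT'$, and then $\operatorname{diag}(X,1_{1+s'})=SLT$ with $S=\operatorname{diag}(\sigma,1_{s'})S'$ and $T=T'\operatorname{diag}(\tau,1_{s'})$. Multiplying the off-diagonal blocks of $\sigma$ and $\tau$ by $r\in[0,1]$ gives paths of invertibles from $\operatorname{diag}(1,a^{-1})$ to $\sigma$ and from $1$ to $\tau$. Products of these paths with those for $S'$ and $T'$ give the last assertion.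
\end{proof}

For instance, $1+cu_1u_2$ is replaced by $\left(\begin{smallmatrix}1&-cu_1\\u_2&1\end{smallmatrix}\right)$, and $u_1^{-1}$ by $\left(\begin{smallmatrix}0&-1\\1&u_1\end{smallmatrix}\right)$.

\section{A certificate for left invertibility}\label{sec:cert}

Let $L_0,\dots,L_d\in M_{k\times l}(\mathbb C)$ with $l\ge1$, and let $m=(d+1)l$. Put $\mathbf L=[L_0\ L_1\ \cdots\ L_d]\in M_{k\times m}(\mathbb C)$, and let $\mathbf u\in M_{m\times l}(A)$ be the block column with blocks $u_i1_l$. The pencil $L=\sum_iL_iu_i$ equals $\mathbf L\mathbf u$. For Hermitian scalar matrices, $H>0$ means positive definite. A \emph{certificate} for $\mathbf L$ is a block diagonal matrix $D=\operatorname{diag}(D_0,\dots,D_d)$ with Hermitian blocks $D_i\in M_l(\mathbb C)$ such that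
\begin{equation}\label{eq:cert}
\mathbf L^*\mathbf L\ge D,\qquad \sum_{i=0}^dD_i>0 .
\end{equation}
It is \emph{strict} if $\mathbf L^*\mathbf L-D>0$. Scalar matrices commute with $u_i1_l$, so
\begin{equation}\label{eq:uDu}
\mathbf u^*D\mathbf u=\sum_iu_i^*D_iu_i=\sum_iD_i .
\end{equation}
Writing $\mathbf L^*\mathbf L-D=Z^*Z$ with a scalar matrix $Z$, we obtain the sum-of-squares identity $L^*L=\sum_iD_i+(Z\mathbf u)^*(Z\mathbf u)$. By Lemma~\ref{lem:left}, a pencil with a certificate is left invertible. The converse is the heart of the proof.

Whether a certificate exists is a convex feasibility problem in finite dimensions. If there is none, a separating functional produces a positive matrix $\Gamma$ with equal diagonal blocks. Such matrices have a meaning: if $\Xi_0$ is an $l\times m$ matrix, $V_i$ are unitaries and $\Xi_i=\Xi_0V_i$, the matrix with blocks $\Xi_i\Xi_j^*$ is positive and has equal diagonal blocks. The next lemma reverses this and builds from $\Gamma$ a representation of $A$.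

\begin{lemma}\label{lem:gram}
Let $L$ be left invertible over $A$. If $\Gamma\in M_m(\mathbb C)$ is nonzero, $\Gamma\ge0$, and its diagonal $l\times l$ blocks satisfy $\Gamma_{00}=\dots=\Gamma_{dd}$, then $\operatorname{tr}(\mathbf L\Gamma\mathbf L^*)>0$.
\end{lemma}

\begin{proof}
Write $\Gamma=\Xi\Xi^*$ with $\Xi\in M_m(\mathbb C)$, and let $\Xi_0,\dots,\Xi_d\in M_{l\times m}(\mathbb C)$ be the block rows of $\Xi$. Then $\operatorname{tr}(\mathbf L\Gamma\mathbf L^*)=\operatorname{tr}((\mathbf L\Xi)(\mathbf L\Xi)^*)\ge0$. Suppose the trace is zero, so that $\sum_iL_i\Xi_i=\mathbf L\Xi=0$. We have $\Xi_i\Xi_i^*=\Gamma_{ii}=\Gamma_{00}$, and $\Xi_0\ne0$ because $(d+1)\operatorname{tr}\Gamma_{00}=\operatorname{tr}\Gamma>0$. For $x\in\mathbb C^l$, $\|\Xi_i^*x\|^2=\langle\Gamma_{00}x,x\rangle=\|\Xi_0^*x\|^2$. Hence $\Xi_0^*x\mapsto\Xi_i^*x$ is a well-defined linear isometry between two subspaces of $\mathbb C^m$ of the same dimension, and it extends to a unitary $V_i^*$ of $\mathbb C^m$. We take $V_0=1$. Then $V_i^*\Xi_0^*=\Xi_i^*$, that is, $\Xi_i=\Xi_0V_i$.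

Let $H$ be the Hilbert space of rows $M_{1\times m}(\mathbb C)$. The maps $\eta\mapsto\eta V_i$ are unitary operators on $H$, so by the universal property there is a representation $\rho$ of $A$ on $H$ with $\rho(u_i)\eta=\eta V_i$. Identify $H^l$ with $M_{l\times m}(\mathbb C)$ and $H^k$ with $M_{k\times m}(\mathbb C)$, row by row. The operator $\rho(L)\colon H^l\to H^k$ is $\xi\mapsto\sum_iL_i\xi V_i$, and it sends $\Xi_0\ne0$ to $\sum_iL_i\Xi_i=0$. But $YL=1$ gives $\rho(Y)\rho(L)=1$, so $\rho(L)$ is injective. This is a contradiction.
\end{proof}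

\begin{proposition}\label{prop:cert}
If $L=\mathbf L\mathbf u$ is left invertible over $A$, then $\mathbf L$ has a strict certificate.
\end{proposition}

\begin{proof}
Work in the real vector space of Hermitian $m\times m$ matrices, on which every linear functional has the form $Q\mapsto\operatorname{tr}(\Gamma Q)$ with $\Gamma$ Hermitian. Let $\mathcal D$ be the subspace of matrices $\operatorname{diag}(E_0,\dots,E_d)$ with $E_i=E_i^*$ and $\sum_iE_i=0$. We claim that $\mathbf L^*\mathbf L-E>0$ for some $E\in\mathcal D$.

Otherwise the affine subspace $\mathbf L^*\mathbf L+\mathcal D$ is disjoint from the open convex cone of positive definite matrices. By the Hahn--Banach separation theorem there are a Hermitian $\Gamma\ne0$ and $c\in\mathbb R$ with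
\[
\operatorname{tr}(\Gamma Q)\ge c\quad(Q>0),\qquad \operatorname{tr}(\Gamma(\mathbf L^*\mathbf L+E))\le c\quad(E\in\mathcal D).
\]
In the first condition replace $Q$ by $\lambda Q$. Letting $\lambda\to0$ gives $c\le0$, and letting $\lambda\to\infty$ gives $\operatorname{tr}(\Gamma Q)\ge0$ for all $Q>0$, hence in the limit for $Q=xx^*$; so $\Gamma\ge0$. By the second condition the linear functional $E\mapsto\operatorname{tr}(\Gamma E)=\sum_i\operatorname{tr}(\Gamma_{ii}E_i)$ is bounded above on $\mathcal D$, so it vanishes there. Testing with $E_i=-E_0=\Gamma_{ii}-\Gamma_{00}$ and all other blocks zero gives $\operatorname{tr}((\Gamma_{ii}-\Gamma_{00})^2)=0$, so $\Gamma_{ii}=\Gamma_{00}$. Finally $E=0$ gives $\operatorname{tr}(\mathbf L\Gamma\mathbf L^*)=\operatorname{tr}(\Gamma\mathbf L^*\mathbf L)\le c\le0$, contradicting Lemma~\ref{lem:gram}.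

For small $\delta>0$ the matrix $D=E+\delta1_m$ still has $\mathbf L^*\mathbf L-D>0$, and $\sum_iD_i=(d+1)\delta1_l>0$.
\end{proof}

\begin{remark}\label{rem:free}
Lemma~\ref{lem:gram} is where freeness of the group and fullness of the $C^*$-algebra enter: the unitaries $V_i$ come with no relations, and we need them to define a representation of $A$. For $\mathbb Z^2$ the analog of Proposition~\ref{prop:cert} fails. Let $L$ be the pencil that Lemma~\ref{lem:lin} assigns to $X=e+u_1u_2u_1^{-1}u_2^{-1}\in C^*(F_2)$. The image of $X$ in $C^*(\mathbb Z^2)$ is $2$, so the image of $L$ is invertible. But $X$ vanishes in the representation given by the anticommuting unitaries $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$, so $L$ is not left invertible over $C^*(F_2)$ and $\mathbf L$ has no certificate.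
\end{remark}

\section{Deforming a certified pencil}\label{sec:def}

With matrix blocks, the rule of Section~\ref{sec:ex} becomes: shrink, in the $i$-th block, the subspace on which $D_i$ is not positive. Let $D$ be a certificate for $\mathbf L$. Let $\pi_i\in M_l(\mathbb C)$ be the spectral projection of $D_i$ for $(0,\infty)$, let $p_i=\operatorname{rank}\pi_i$ and $p=\sum_ip_i$, and choose isometries $J_i\colon\mathbb C^{p_i}\to\mathbb C^l$ onto $\operatorname{ran}\pi_i$, so that $J_iJ_i^*=\pi_i$. Put $\pi=\operatorname{diag}(\pi_0,\dots,\pi_d)$, $J=\operatorname{diag}(J_0,\dots,J_d)\in M_{m\times p}(\mathbb C)$, $W=\operatorname{diag}(u_01_{p_0},\dots,u_d1_{p_d})\in M_p(A)$, and let $B\in M_{p\times l}(\mathbb C)$ be the block column with blocks $J_0^*,\dots,J_d^*$.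

\begin{lemma}\label{lem:def}
\begin{enumerate}
\item[(a)] For $t\in[0,1]$ the pencil $L_t=\mathbf L(\pi+t(1-\pi))\mathbf u$ satisfies $L_t^*L_t\ge\sum_iD_i$, so it is left invertible, and $L_1=L$.
\item[(b)] $L_0=(\mathbf LJ)\,W\,B$, and $W$ is unitary.
\item[(c)] The scalar matrices $\mathbf LJ\in M_{k\times p}(\mathbb C)$ and $B$ are injective; hence $l\le p\le k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $D=D_+-D_-$ with $D_+=\pi D\ge0$ and $D_-=-(1-\pi)D\ge0$. The self-adjoint matrix $s_t=\pi+t(1-\pi)$ commutes with $D$, so
\[
s_t\mathbf L^*\mathbf Ls_t\ge s_tDs_t=D_+-t^2D_-\ge D .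
\]
Multiply by $\mathbf u^*$ on the left and $\mathbf u$ on the right and use \eqref{eq:uDu}.

(b) We have $\pi=JJ^*$, so $L_0=(\mathbf LJ)(J^*\mathbf u)$. The $i$-th block of $J^*\mathbf u$ is $J_i^*(u_i1_l)=(u_i1_{p_i})J_i^*$, which is the $i$-th block of $WB$.

(c) The two halves of \eqref{eq:cert} give the two assertions. If $x\in\operatorname{ran}\pi$ and $\mathbf Lx=0$, then $0=\langle\mathbf L^*\mathbf Lx,x\rangle\ge\langle Dx,x\rangle$; as $D$ is positive definite on $\operatorname{ran}\pi$, we get $x=0$. Since $J$ is an isometry onto $\operatorname{ran}\pi$, the matrix $\mathbf LJ$ is injective. If $By=0$, then $\pi_iy=J_iJ_i^*y=0$, so $\langle D_iy,y\rangle\le0$ for all $i$. Summing gives $\langle\sum_iD_iy,y\rangle\le0$, so $y=0$.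
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coker} for $F=F_d$]
For $l=0$ there is nothing to prove, so let $l\ge1$. Choose $X'\in M_{k\times l}(\mathbb C[F_d])$ in the ball around $X$ given by Lemma~\ref{lem:left}. The segment from $X$ to $X'$ consists of left invertible matrices, so $\operatorname{coker}X\cong\operatorname{coker}X'$ by Lemma~\ref{lem:moves}(a). Lemma~\ref{lem:lin}, with $\Omega$ a point, gives $\operatorname{diag}(X',1_s)=SLT$. The pencil $L$ is left invertible of size $k'\times l'$ with $k'=k+s$, $l'=l+s$, and $\operatorname{coker}X'\cong\operatorname{coker}L$ by Lemma~\ref{lem:moves}(b). By Proposition~\ref{prop:cert} it has a certificate. Lemma~\ref{lem:def} gives $l'\le p\le k'$, so $l\le k$, and a path of left invertible matrices from $L$ to $L_0$, so $\operatorname{coker}L\cong\operatorname{coker}L_0$.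

An injective scalar matrix consists of the first columns of an invertible one. So $\mathbf LJ=g\binom{1_p}{0}$ and $B=h\binom{1_{l'}}{0}$ with $g\in GL_{k'}(\mathbb C)$ and $h\in GL_p(\mathbb C)$, and
\[
L_0=g\binom{1_p}{0}Wh\binom{1_{l'}}{0}=G\binom{1_{l'}}{0},\qquad G=g\operatorname{diag}(Wh,1_{k'-p})\in GL_{k'}(A).
\]
By Lemma~\ref{lem:moves}(b), $\operatorname{coker}L_0\cong A^{k'-l'}=A^{k-l}$.

If $M\oplus A^s\cong A^r$, the inclusion of the summand $A^s$ in $A^r$ is given by a matrix $X\in M_{r\times s}(A)$, the projection onto that summand gives a left inverse, and $\operatorname{coker}X\cong M$. Hence $M\cong A^{r-s}$.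
\end{proof}

\section{The group $K_0$}\label{sec:K0}

It remains to see that $PA^n$ is stably free. This follows from the next proposition, which is known \cite{Cuntz}. We give a proof from the lemmas above. A projection is not an object to which they apply, but the Bott map \eqref{eq:bott} turns it into a loop of invertible matrices, and we run the argument of Section~\ref{sec:def} continuously along the loop. The new difficulty is that the spectral projections $\pi_i$ may jump when an eigenvalue of $D_i$ crosses zero. For square matrices the inequality $l\le p\le k$ prevents this.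

\begin{proposition}\label{prop:K0}
Let $A=C^*(F_d)$. Every projection $P\in M_n(A)$ has $[P]=m[e]$ in $K_0(A)$ with $m=\operatorname{rank}\chi(P)$. Thus $K_0(A)=\mathbb Z[e]$.
\end{proposition}

\begin{proof}
Let $\mathcal A=C(\mathbb T,A)$, let $\iota\colon A\to\mathcal A$ be the inclusion of constant functions, and let $\mathcal K=\iota_*K_1(A)\subset K_1(\mathcal A)$. Put $f=zP+1-P$, a unitary in $M_n(\mathcal A)$.

\emph{Reduction to a loop of pencils.} Choose $P'\in M_n(\mathbb C[F_d])$ with $\|P'-P\|<\frac12$ and put $X=zP'+1-P'$. Then $X-f=(z-1)(P'-P)$ has norm less than $1$, so the segment from $f$ to $X$ lies in $GL_n(\mathcal A)$ and $[f]=[X]$. The matrix $X$ is polynomial over $\Omega=\mathbb T$. Lemma~\ref{lem:lin} gives $\operatorname{diag}(X,1_s)=SLT$ with $L=\sum_iL_i(z)u_i\in GL_N(\mathcal A)$, $N=n+s$, and with $[T]=0$ and $[S]\in\mathcal K$. Hence $[f]\in[L]+\mathcal K$.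

\emph{A continuous certificate.} Each $L(z_0)$ is invertible over $A$, so $\mathbf L(z_0)$ has a strict certificate by Proposition~\ref{prop:cert}. By continuity the same matrix is a certificate for $\mathbf L(z)$ when $z$ lies in a neighborhood of $z_0$. Cover $\mathbb T$ by finitely many such open sets $O_j$ with certificates $D^{(j)}$, let $(\phi_j)$ be a subordinate partition of unity, and put $D(z)=\sum_j\phi_j(z)D^{(j)}$. Both conditions in \eqref{eq:cert} are preserved by convex combinations of certificates, and $\phi_j(z)>0$ only if $z\in O_j$. So $D(z)=\operatorname{diag}(D_i(z))$ is a certificate for $\mathbf L(z)$ and depends continuously on $z$.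

\emph{The ranks are constant.} Let $\pi_i(z)$, $p_i(z)$ be as in Section~\ref{sec:def}, and let $\lambda_1^i(z)\ge\dots\ge\lambda_N^i(z)$ be the eigenvalues of $D_i(z)$; they are continuous in $z$. For $r\ge1$ the set $\{z:p_i(z)\ge r\}=\{z:\lambda^i_r(z)>0\}$ is open, so $p_i$ is lower semicontinuous. Since $k=l=N$, Lemma~\ref{lem:def}(c) gives $\sum_ip_i(z)=N$. Then $p_i=N-\sum_{j\ne i}p_j$ is also upper semicontinuous. An integer-valued continuous function on $\mathbb T$ is constant.

\emph{Continuous $\pi_i$ and $J_i$.} If $p_i=0$ there is nothing to choose. Otherwise $\lambda^i_{p_i}$ is a positive continuous function, so $\lambda^i_{p_i}\ge c>0$ on $\mathbb T$, and the spectrum of $D_i(z)$ lies in $(-\infty,0]\cup[c,\infty)$. Take a continuous $\varphi\colon\mathbb R\to[0,1]$ equal to $0$ on $(-\infty,0]$ and to $1$ on $[c,\infty)$. Then $\pi_i(z)=\varphi(D_i(z))$ is continuous. To choose $J_i$ continuously (this is the triviality of complex vector bundles over $\mathbb T$), parametrize $\mathbb T$ by $\theta\in[0,1]$. By Lemma~\ref{lem:proj}(a), $\pi_i(\theta)=U_\theta\pi_i(0)U_\theta^*$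 with $U_0=1$. Fix an isometry $j$ onto $\operatorname{ran}\pi_i(0)$. Then $U_1j$ has the same range, so $U_1j=jR$ with $R=j^*U_1j\in U(p_i)$. Join $1$ to $R$ by a path $R_\theta$ in the connected group $U(p_i)$ and put $J_i(\theta)=U_\theta jR_\theta^*$; this is an isometry onto $\operatorname{ran}\pi_i(\theta)$, and $J_i(0)=J_i(1)=j$.

\emph{The class of $L$.} Now $L_t=\mathbf L(\pi+t(1-\pi))\mathbf u$ is a norm continuous path in $M_N(\mathcal A)$. By Lemma~\ref{lem:def}(a) and compactness of $\mathbb T$, $L_t^*L_t$ is bounded below by a positive constant, so $L_t$ is left invertible over $\mathcal A$. Since $L_1=L$ is invertible, all $L_t$ are invertible by Lemma~\ref{lem:moves}(a), and $[L]=[L_0]$. By Lemma~\ref{lem:def}(b),(c), $L_0=aWb$, where $a=\mathbf LJ$ and $b=B$ are continuous functions on $\mathbb T$ with values in injective $N\times N$ scalar matrices, that is, $a,b\in GL_N(C(\mathbb T))$. As $K_1(C(\mathbb T))=\mathbb Z[z]$, we have $[a]+[b]=m[ze]$ in $K_1(\mathcal A)$ for some $m\in\mathbb Z$, while $[W]=\sum_ip_i[u_i]\in\mathcal K$.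

\emph{Conclusion.} We have $[f]=m[ze]+\iota_*\kappa$ with $\kappa\in K_1(A)$. Both $f$ and $ze$ take the value $1$ at $z=1$, and $\mathrm{ev}_1\circ\iota=\mathrm{id}$, so applying $(\mathrm{ev}_1)_*$ gives $\kappa=0$. Thus $\beta[P]=[f]=m[ze]=\beta(m[e])$, and $[P]=m[e]$ because $\beta$ is injective. The map $\chi_*\colon K_0(A)\to K_0(\mathbb C)=\mathbb Z$ sends $[P]$ to $\operatorname{rank}\chi(P)$ and $[e]$ to $1$. So $m=\operatorname{rank}\chi(P)$, and $[e]$ has infinite order.
\end{proof}

\begin{remark}\label{rem:jump}
For rectangular families the ranks $p_i$ can be forced to jump. The pencils $L(\theta)=\binom{\cos\theta}{u_1\sin\theta}$, $0\le\theta\le\pi/2$, over $C^*(F_1)$ satisfy $L^*L=1$ and $\mathbf L^*\mathbf L=\operatorname{diag}(\cos^2\theta,\sin^2\theta)$. At $\theta=0$ every certificate has $D_1\le0<D_0$, and at $\theta=\pi/2$ every certificate has $D_0\le0<D_1$.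
\end{remark}

\section{Proof of Theorem~\ref{thm:proj} and groups of arbitrary rank}\label{sec:main}

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:proj} for $F=F_d$]
Let $m=\operatorname{rank}\chi(P)$, and let $q\in M_n(\mathbb C)$ be a projection of rank $m$. By Proposition~\ref{prop:K0}, $[P]=[1_m]$, so $PA^n\oplus A^s\cong A^{m+s}$ for some $s$. By Theorem~\ref{thm:coker} in finite rank, $PA^n\cong A^m\cong(q\otimes e)A^n$, and $P\sim q\otimes e$ by Lemma~\ref{lem:proj}(b). Unitary equivalence needs the complements as well. The projection $1-P$ has $\operatorname{rank}\chi(1-P)=n-m=\operatorname{rank}(1-q)$, so the same argument gives $1-P\sim1-q\otimes e$. Lemma~\ref{lem:proj}(c) finishes the proof.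
\end{proof}

The case $d=2$ answers the question for every $n\ge1$.

Now let $F$ be free on an arbitrary set $I$. For finite $\Sigma\subset I$ let $F_\Sigma$ be the free group on $\Sigma$ and $A_\Sigma=C^*(F_\Sigma)$. The natural $*$-homomorphism $A_\Sigma\to A$ is injective, because the map $A\to A_\Sigma$ that fixes $u_i$ for $i\in\Sigma$ and sends the other generators to $e$ is a left inverse. So we regard $A_\Sigma$ as a unital $C^*$-subalgebra of $A$, on which $\chi$ restricts to the trivial character. These subalgebras are directed by inclusion and their union contains $\mathbb C[F]$, so every matrix over $A$ can be approximated by matrices over some $A_\Sigma$. Recall spectral permanence: an element of a unital $C^*$-subalgebra that is invertible in the larger algebra is invertible in the subalgebra.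

\begin{proof}[Proof of Theorem~\ref{thm:coker} in general]
As before, replace $X$ by a nearby $X'\in M_{k\times l}(A_\Sigma)$, left invertible over $A$, with $\operatorname{coker}X\cong\operatorname{coker}X'$. By spectral permanence $X'^*X'$ is invertible in $M_l(A_\Sigma)$, so $X'$ is left invertible over $A_\Sigma$ and $C(X')\in M_k(A_\Sigma)$. The finite rank case gives $k\ge l$ and $C(X')A_\Sigma^k\cong A_\Sigma^{k-l}$. By Lemma~\ref{lem:proj}(b), $C(X')\sim1_{k-l}$ over $A_\Sigma$, hence over $A$, and so $\operatorname{coker}X'\cong C(X')A^k\cong A^{k-l}$. The statement on stably free modules follows as in Section~\ref{sec:def}.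
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:proj} in general]
Choose a self-adjoint $h\in M_n(A_\Sigma)$ with $\varepsilon=\|h-P\|<\frac12$. If a real $\lambda$ has distance greater than $\varepsilon$ from $\{0,1\}$, then $\|(P-\lambda)^{-1}\|\,\|h-P\|<1$, so $h-\lambda$ is invertible. Thus the spectrum of $h$ lies within $\varepsilon$ of $\{0,1\}$, the indicator function of $(\frac12,\infty)$ is continuous on it, and applying this function to $h$ gives a projection $P'\in M_n(A_\Sigma)$ with $\|P'-h\|\le\varepsilon$. Then $\|P-P'\|<1$, so $P$ is unitarily equivalent to $P'$, and $P'$ is unitarily equivalent to some $q\otimes e$ by the finite rank case. If $UPU^*=q\otimes e$, then $\chi(U)\chi(P)\chi(U)^*=q$, so $\operatorname{rank}q=\operatorname{rank}\chi(P)$.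

(i) Applying $\chi$ to $UPU^*=Q$ shows that the ranks agree. Conversely, if they agree, $P$ and $Q$ are equivalent to $q\otimes e$ and $q'\otimes e$ with $\operatorname{rank}q=\operatorname{rank}q'$, and $q,q'$ are unitarily equivalent in $M_n(\mathbb C)$.

(ii) A finitely generated projective module is isomorphic to some $PA^n\cong(q\otimes e)A^n\cong A^{\operatorname{rank}q}$.

(iii) The functional $(\operatorname{Tr}\otimes\tau)(x)=\sum_j\tau(x_{jj})$ is a trace on $M_n(A)$, so $(\operatorname{Tr}\otimes\tau)(P)=(\operatorname{Tr}\otimes\tau)(q\otimes e)=\operatorname{rank}q$.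
\end{proof}

\section{Failure for $\mathbb Z\times F_2$}\label{sec:fail}

Let $A=C^*(F_2)$ with generators $u,v$, and write $U_n(A)$ for the unitary group of $M_n(A)$. We identify $C^*(\mathbb Z\times F_2)=C(\mathbb T)\otimes A$ with the algebra $\mathcal A$ of continuous functions $x\colon[0,1]\to A$ with $x(0)=x(1)$. A projection over $\mathcal A$ is a loop of projections over $A$. By Theorem~\ref{thm:proj} each member of the loop is equivalent to an elementary projection, and by Lemma~\ref{lem:proj}(a) the unitaries can be chosen continuously along $[0,1]$; the only possible obstruction is that they do not close up. To exploit this we need a unitary $w\in A$ that cannot be joined to $1$ in $U_1(A)$, although $\operatorname{diag}(w,1)$ can be joined to $1$ in $U_2(A)$. Every commutator has the second property, so we take $w=uvu^*v^*$.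

The first property rests on a fact from homotopy theory: the group $SU(2)=S^3$ is not homotopy commutative, that is, the maps $(x,y)\mapsto xy$ and $(x,y)\mapsto yx$ from $S^3\times S^3$ to $S^3$ are not homotopic (Samelson; James \cite{James}: among spheres of positive dimension only $S^1$ carries a homotopy commutative multiplication).

\begin{lemma}\label{lem:comm}
The unitary $w=uvu^*v^*$ cannot be joined to $1$ by a continuous path in $U_1(A)$.
\end{lemma}

\begin{proof}
By the universal property there is a unital $*$-homomorphism from $A$ to $C(SU(2)\times SU(2),M_2(\mathbb C))$ sending $u$ and $v$ to the two coordinate functions. It sends $w$ to the commutator map $(x,y)\mapsto[x,y]=xyx^{-1}y^{-1}$, and a path of unitaries from $w$ to $1$ to a homotopy of maps $SU(2)\times SU(2)\to U(2)$ from the commutator map to the constant $1$. Composing with the retraction $U(2)\to SU(2)$, $g\mapsto g\operatorname{diag}(\det g^{-1},1)$, we obtain a homotopy $\gamma_t$ with values in $SU(2)$, $\gamma_0(x,y)=[x,y]$ and $\gamma_1=1$. Then $\gamma_t(x,y)\,yx$ is a homotopy from $[x,y]\,yx=xy$ to $yx$, which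 does not exist.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fail}]
Let $R_\theta\in SO(2)$ be the rotation by $\theta$. For $t\in[0,1]$ put $\theta=\frac\pi2(1-t)$ and
\[
W_t=\operatorname{diag}(u,1)\;R_\theta\operatorname{diag}(v,1)R_\theta^*\;\operatorname{diag}(u^*,1)\;R_\theta\operatorname{diag}(v^*,1)R_\theta^*\in U_2(A).
\]
Conjugation by $R_{\pi/2}$ exchanges the two diagonal entries, so
\[
W_0=\operatorname{diag}(u,1)\operatorname{diag}(1,v)\operatorname{diag}(u^*,1)\operatorname{diag}(1,v^*)=1,
\]
and $W_1=\operatorname{diag}(w,1)$ because $R_0=1$. Put $Q(t)=W_te_{11}W_t^*$. Then $Q(0)=e_{11}$ and $Q(1)=\operatorname{diag}(ww^*,0)=e_{11}$, so $Q$ is a projection in $M_2(\mathcal A)$.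

Suppose that $Q$ is unitarily equivalent to an elementary projection $q\otimes e$. The character $x\mapsto\chi(x(0))$ of $\mathcal A$ sends $Q$ to $e_{11}$, so $q$ has rank one and we may take $q=e_{11}$. Thus $Q(t)=V_te_{11}V_t^*$ for a continuous $V\colon[0,1]\to U_2(A)$ with $V_0=V_1$. From $V_te_{11}V_t^*=W_te_{11}W_t^*$ it follows that the unitary $V_t^*W_t$ commutes with $e_{11}$, so $V_t^*W_t=\operatorname{diag}(a_t,b_t)$ with unitaries $a_t,b_t\in A$ depending continuously on $t$. At the end points,
\[
\operatorname{diag}(a_0,b_0)=V_0^*,\qquad \operatorname{diag}(a_1,b_1)=V_0^*\operatorname{diag}(w,1)=\operatorname{diag}(a_0w,b_0).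
\]
Hence $a_0^*a_t$ is a path in $U_1(A)$ from $1$ to $w$, contradicting Lemma~\ref{lem:comm}.
\end{proof}

\begin{remark}
In this example it is cancellation that fails. The second column $x(t)$ of $W_t$ takes the value $\binom01$ at both ends, so $x\in M_{2\times1}(\mathcal A)$, with $x^*x=1$ and $xx^*=1-Q$. Thus $x$ is left invertible, $1-Q\sim e_{22}$, and $\operatorname{coker}x\cong Q\mathcal A^2$ is stably free. It is not free: otherwise its rank would be one by the character used above, so $Q\sim e_{11}$, and Lemma~\ref{lem:proj}(c) would make $Q$ unitarily equivalent to $e_{11}$. So the analog of Theorem~\ref{thm:coker} fails over $\mathcal A$. Linearization over $\mathbb T$ and the continuous choice of a certificate do not use that the matrices are square; the step of Section~\ref{sec:K0} that is lost for rectangular loops is the constancy of the ranks $p_i$, as in Remark~\ref{rem:jump}.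
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cuntz}
Cuntz, \emph{The $K$-groups for free products of $C^*$-algebras}, Proc. Sympos. Pure Math. 38, 1982.

\bibitem{James}
I.~M. James, \emph{Multiplication on spheres II}, Trans. AMS 84 (1957).

\bibitem{RD}
\emph{Radical $\ast$-Doubles of Finite-Dimensional Algebras},
\texttt{http://www.math.chalmers.se/Math/Research/Preprints/2004/2.pdf}.

\end{thebibliography}
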